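\title{The universal bound $\sqrt{3}/2$ for the PoSI constant is not attained}

\begin{abstract}
For a linear regression design with $p$ columns and known error variance, the PoSI constant $K$ is the $(1-\alpha)$-quantile of the largest absolute $z$-statistic over all coefficients in all submodels. Counting these at most $p2^{p-1}$ statistics gives $K\le(\sqrt3/2+o(1))\sqrt p$, a bound that is sharp for unstructured sets of directions of the same cardinality. We show that no sequence of designs attains it: there is an absolute constant $\eta>0$ such that $\limsup_{p}\sup_{X}K/\sqrt p\le\sqrt3/2-\eta$ for every $\alpha\in(0,1)$. A nearly extremal design would be close in relative entropy to a planted Gaussian model. We deduce that most columns would lie twice as close to the span of one small random set of columns as to the span of another, which an exchange of the two sets rules out.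
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The PoSI constant}

Let $X=(X_1,\dots,X_p)$ be an $n\times p$ matrix of full column rank, $n>p$, and let $Y=\mu+\epsilon$ with $\mu\in\mathbb R^n$, $\epsilon\sim\mathcal N(0,\sigma^2I_n)$ and $\sigma$ known. Write $[m]=\{1,\dots,m\}$. A \emph{submodel} is a nonempty set $M\subseteq[p]$. For $j\in M$ let $X_{j\cdot M}$ be the residual of $X_j$ after orthogonal projection onto the span of the columns $X_k$, $k\in M\setminus\{j\}$. It is nonzero, and we put $\bar l_{j\cdot M}=X_{j\cdot M}/\|X_{j\cdot M}\|$. The least squares coefficient of $X_j$ in the submodel $M$ is $\langle X_{j\cdot M},Y\rangle/\|X_{j\cdot M}\|^2$; its target is the same expression with $\mu$ in place of $Y$, and its standard deviation is $\sigma/\|X_{j\cdot M}\|$. The $z$-statistic centered at the target is therefore $\langle\bar l_{j\cdot M},\epsilon\rangle/\sigma$.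

All these vectors lie in the column space of $X$. In an orthonormal basis of that space (\emph{canonical coordinates}) the columns become a basis of $\mathbb R^p$, the $\bar l_{j\cdot M}$ become points of the unit sphere $S^{p-1}$, and the projection of $\epsilon/\sigma$ becomes a vector $Z\sim\mathcal N(0,I_p)$. Put
\[
\mathcal L(X)=\{\bar l_{j\cdot M}:\ j\in M\subseteq[p]\},\qquad W(X)=\max_{l\in\mathcal L(X)}|\langle l,Z\rangle| ,
\]
so that $|\mathcal L(X)|\le p2^{p-1}$. For $\alpha\in(0,1)$ the \emph{PoSI constant} (for ``post-selection inference'') $K(X,\alpha,p)$ is the $(1-\alpha)$-quantile of $W(X)$. With probability at least $1-\alpha$, the intervals of half-width $K\sigma/\|X_{j\cdot M}\|$ around the estimates cover their targets simultaneously for all $(j,M)$, so they remain valid for a submodel chosen after looking at $Y$. The constant $K$ measures the price of this freedom. Below, $\sup_X$ runs over all $n>p$ and all $n\times p$ matrices of full column rank; $N$ is a standard normal variable with density $\varphi$ and distribution function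 $\Phi$.

If the columns are orthogonal, then $\bar l_{j\cdot M}=X_j/\|X_j\|$ for all $M$, and a union bound gives $K\le\sqrt{2\log(2p/\alpha)}$. At the other end, $W(X)\le\|Z\|$ for every design, so $K$ is at most the Scheff\'e constant $\sqrt{\chi^2_{p;1-\alpha}}$, which is asymptotically $\sqrt p$. The order $\sqrt p$ does occur.

\begin{example}\label{ex:ones}
In canonical coordinates take the columns $e_1,\dots,e_{p-1}$ and $e_1+\dots+e_p$. For $S\subseteq[p-1]$ the residual of the last column on $\{e_k:k\in S\}$ is the indicator vector of $S^c=[p]\setminus S$, so $W(X)\ge|S^c|^{-1/2}\sum_{k\in S^c}Z_k$. Fix $a\in\mathbb R$ and choose $S^c=\{k<p:Z_k>a\}\cup\{p\}$. Since $\mathbb E\,N1\{N>a\}=\varphi(a)$, the law of large numbers gives $W(X)/\sqrt p\ge\varphi(a)/\sqrt{1-\Phi(a)}-o_{\mathbb P}(1)$. Hence $\liminf_pK/\sqrt p\ge\sup_a\varphi(a)/\sqrt{1-\Phi(a)}\approx0.636$ for every $\alpha$.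
\end{example}

\subsection{The counting bound and the question}

An upper bound better than Scheff\'e's comes from the cardinality of $\mathcal L(X)$ alone. For a finite set $\mathcal L\subset S^{p-1}$ let $K(\mathcal L)$ be the $(1-\alpha)$-quantile of $\max_{l\in\mathcal L}|\langle l,Z\rangle|$. The following theorem is known.

\begin{theorem}\label{thm:known}
Fix $\alpha\in(0,1)$ and let $a_p^{1/p}\to a\ge1$. Then
\[
\lim_{p\to\infty}\ \sup_{\mathcal L\subset S^{p-1},\ |\mathcal L|\le a_p}K(\mathcal L)/\sqrt p=\sqrt{1-1/a^2}.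
\]
\end{theorem}

With $a_p=p2^{p-1}$ we have $a=2$, and the theorem yields the universal bound
\begin{equation}\label{eq:universal}
\limsup_{p\to\infty}\ \sup_XK(X,\alpha,p)/\sqrt p\le\sqrt3/2 .
\end{equation}
To see where the constant comes from, note that $\langle l,Z\rangle/\|Z\|$ has density proportional to $(1-x^2)^{(p-3)/2}$, so the cap $\{z\in S^{p-1}:\langle l,z\rangle\ge t\}$ has measure $(1-t^2)^{p/2}e^{o(p)}$ for fixed $t\in(0,1)$. To cover a fixed fraction of the sphere with $a^p$ such caps one needs $a\sqrt{1-t^2}\ge1$. For $a=2$ the threshold is $t=\sqrt3/2$: the caps have angular radius $30^\circ$, and equality in \eqref{eq:universal} would require them to cover the sphere with no waste on the exponential scale.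

The question, posed in \cite{posi}, is whether there are designs for which the bound \eqref{eq:universal} is attained: for fixed $\alpha\in(0,1)$, do there exist designs $X^{(p)}$ with $p$ columns, allowed to depend on $\alpha$, with $K(X^{(p)},\alpha,p)/\sqrt p\to\sqrt3/2$ along some sequence $p\to\infty$?

One would guess that the answer is no, because $\mathcal L(X)$ is far from unstructured: for fixed $j$ and $k\ne j$, half of the vectors $\bar l_{j\cdot M}$ are orthogonal to $X_k$, and so many orthogonality relations should force the caps to overlap. The guess needs care, however. If the columns are nearly collinear, then orthogonality to many of them is nearly a single condition, and in the degenerate limit the relations cost nothing (Example~\ref{ex:collinear}). Since the supremum runs over all designs, nothing quantitative is known about the independence of the columns. The proof has to extract a fixed gap from linear independence alone.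

\subsection{Results}

\begin{theorem}\label{thm:main}
There are absolute constants $\eta>0$ and $p_0$ such that for all $p\ge p_0$, all $\alpha\in(0,1)$, all $n>p$ and all $n\times p$ designs $X$ of full column rank,
\[
K(X,\alpha,p)\le\Big(\frac{\sqrt3}{2}-\eta\Big)\sqrt p+\sqrt{2\log p}+\sqrt{2\log(1/\alpha)} .
\]
Hence $\limsup_p\sup_XK(X,\alpha,p)/\sqrt p\le\sqrt3/2-\eta$ for every fixed $\alpha$, and also for $\alpha=\alpha_p$ with $\log(1/\alpha_p)=o(p)$.
\end{theorem}

So the bound \eqref{eq:universal} is not attained by any sequence of designs, even one depending on $\alpha$. The theorem follows from a statement that keeps only the orthogonality relations.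

\begin{theorem}\label{thm:codes}
There are absolute constants $\eta>0$ and $p_0$ such that the following holds for $p\ge p_0$. Let $1\le m\le p-1$ and let $x_1,\dots,x_m\in\mathbb R^p$ be linearly independent. For each $S\subseteq[m]$ let $\mathcal C_S$ be a set of at most $e^{\eta p}$ unit vectors orthogonal to all $x_k$, $k\in S$, and assume $\bigcup_S\mathcal C_S\ne\emptyset$. Then
\[
\mathbb E\max\Big\{\langle l,Z\rangle:\ l\in\bigcup_S\mathcal C_S\Big\}\le\Big(\frac{\sqrt3}{2}-\eta\Big)\sqrt p .
\]
\end{theorem}

Section~\ref{sec:reduction} derives Theorem~\ref{thm:main} from Theorem~\ref{thm:codes}. Section~\ref{sec:planted} shows that a counterexample to Theorem~\ref{thm:codes} resembles a planted model, and Section~\ref{sec:ortho} uses this to settle the case of orthonormal $x_k$ by hand. The plan for general $x_k$ is in Section~\ref{sec:plan}, and Sections~\ref{sec:spectral}--\ref{sec:exchange} carry it out. The constant $\eta$ that the proof produces is extremely small.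

\section{Standard facts}\label{sec:facts}

Throughout, $t=\sqrt3/2$, $\Pi_F$ is the orthogonal projection onto a subspace $F$, $\Pi_F^\perp=I-\Pi_F$, and $\|\cdot\|$ is the Euclidean norm of a vector or the operator norm of a matrix.

\paragraph{Gaussian concentration.} If $f$ is $L$-Lipschitz on $\mathbb R^p$ and $Z\sim\mathcal N(0,I_p)$, then $\mathbb E\,e^{u(f(Z)-\mathbb Ef(Z))}\le e^{u^2L^2/2}$ for all real $u$, and for $y\ge0$
\begin{equation}\label{eq:conc}
\mathbb P(f(Z)-\mathbb Ef(Z)\ge y)\le e^{-y^2/(2L^2)},\qquad\mathbb P(f(Z)-\mathbb Ef(Z)\le-y)\le e^{-y^2/(2L^2)} .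
\end{equation}
In particular $\mathbb P(|N|\ge y)\le2e^{-y^2/2}$. If $W=f(Z)$ with $L=1$ and $K$ is the $(1-\alpha)$-quantile of $W$, then $\mathbb P(W\ge K)\ge\alpha$ and $\mathbb P(W\le K)\ge1-\alpha$, so
\begin{equation}\label{eq:quantile}
-\sqrt{2\log(1/(1-\alpha))}\le K-\mathbb EW\le\sqrt{2\log(1/\alpha)} .
\end{equation}
Our test statistics are sums $f(z)=\sum_{k\in I}f_k(\langle v_k,z\rangle)$ with $v_k\in\mathbb R^p$ and $\ell$-Lipschitz functions $f_k$ on $\mathbb R$. Let $\Gamma=\sum_{k\in I}v_kv_k^T$. By the Cauchy--Schwarz inequality, $|f(z)-f(z')|\le\ell\sqrt{|I|}\,\big(\sum_k\langle v_k,z-z'\rangle^2\big)^{1/2}\le\ell\sqrt{|I|\,\|\Gamma\|}\,\|z-z'\|$. Hence each of the two tails obeys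
\begin{equation}\label{eq:sum}
\mathbb P\big(\pm(f(Z)-\mathbb Ef(Z))\ge y\big)\le\exp\Big(-\frac{y^2}{2\ell^2|I|\,\|\Gamma\|}\Big).
\end{equation}
For $y$ proportional to $|I|$ the exponent is proportional to $|I|/\|\Gamma\|$, which for unit vectors $v_k$ plays the role of the number of independent terms.

\paragraph{Hoeffding's inequality.} A sum of $n$ independent variables with values in $[0,1]$ exceeds its mean by at least $xn$ with probability at most $e^{-2x^2n}$, and the same holds for the lower tail. If $S$ is a uniform random subset of $[m]$ and $I\subseteq[m]$ is fixed, this applies to $|S\cap I|$, whose mean is $|I|/2$.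

\paragraph{Counting.} For real $x$ with $0<x\le n$,
\begin{equation}\label{eq:binom}
\sum_{i\le x}\binom ni\le\Big(\frac{en}{x}\Big)^x ,
\end{equation}
because $(x/n)^x\sum_{i\le x}\binom ni\le\sum_i\binom ni(x/n)^i=(1+x/n)^n\le e^x$. The complement of at most $n$ affine hyperplanes in $\mathbb R^d$ has at most $\sum_{i\le d}\binom ni$ connected components, called \emph{regions}; by \eqref{eq:binom} this is at most $(en/x)^x$ whenever $d\le x\le n$. Every point lies in the closure of some region.

The orthogonality relations concern only indices $k\in S$. The next lemma is the device that passes information from $S$ to the other indices: a uniform subset cannot avoid a large set of indices cut out by linear forms in few variables.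

\begin{lemma}\label{lem:levelsets}
Let $m\le p$, let $\mu_k$ $(k\in I\subseteq[m])$ be linear forms on a space $F$ with $\dim F\le x\le 2p$, $x>0$, let $y>0$, and put $\Xi(h)=\{k\in I:|\mu_k(h)|>y\}$. Let $S$ be a uniform subset of $[m]$ and $n>0$. With probability at least $1-(2ep/x)^xe^{-n/8}$, every $h\in F$ with $|\Xi(h)|\ge n$ satisfies $|S\cap\Xi(h)|>|\Xi(h)|/4$.
\end{lemma}

\begin{proof}
Consider the at most $2p$ hyperplanes $\{\mu_k=\pm y\}$, $\mu_k\not\equiv0$. The set $\Xi$ is constant on each region. For $h\in F$ and small $\epsilon>0$, an inequality $|\mu_k(h)|>y$ persists at $(1-\epsilon)h$, and $|\mu_k(h)|\le y$ becomes strict; so $(1-\epsilon)h$ lies in a region and $\Xi((1-\epsilon)h)=\Xi(h)$. Hence there are at most $(2ep/x)^x$ different sets $\Xi(h)$. For a fixed set $\Xi$, Hoeffding's inequality gives $\mathbb P(|S\cap\Xi|\le|\Xi|/4)\le e^{-|\Xi|/8}$. A union bound over the sets with $|\Xi|\ge n$ completes the proof.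
\end{proof}

\section{From codes to designs}\label{sec:reduction}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Theorem~\ref{thm:codes}]
Enlarge $p_0$ so that $e^{\eta p_0}\ge2$. Let $W_j=\max_{M\ni j}|\langle\bar l_{j\cdot M},Z\rangle|$, so $W(X)=\max_jW_j$; these are $1$-Lipschitz functions of $Z$. Fix $j$. The columns $X_k$, $k\ne j$, are $m=p-1$ linearly independent vectors in $\mathbb R^p$, and $\bar l_{j\cdot M}$ is orthogonal to $X_k$ for $k\in S=M\setminus\{j\}$. Theorem~\ref{thm:codes} with $\mathcal C_S=\{\pm\bar l_{j\cdot M}\}$ gives $\mathbb EW_j\le(t-\eta)\sqrt p$. For $u>0$, Jensen's inequality and the moment bound of Section~\ref{sec:facts} give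
\[
\mathbb E\max_j(W_j-\mathbb EW_j)\le\frac1u\log\sum_j\mathbb E\,e^{u(W_j-\mathbb EW_j)}\le\frac{\log p}{u}+\frac u2 ,
\]
which equals $\sqrt{2\log p}$ at $u=\sqrt{2\log p}$. Thus $\mathbb EW(X)\le(t-\eta)\sqrt p+\sqrt{2\log p}$, and \eqref{eq:quantile} finishes the proof.
\end{proof}

\begin{example}\label{ex:collinear}
Linear independence cannot be dropped from Theorem~\ref{thm:codes}. Let $m=p-1$, let all $x_k$ equal one vector $u\ne0$, and let $\mathcal C_S=\{\pm l_S\}$, where the $l_S$, $S\subseteq[p-1]$, are any $2^{p-1}$ unit vectors in $u^\perp\cong\mathbb R^{p-1}$. By Theorem~\ref{thm:known} in dimension $p-1$, with $a=2$ and $\alpha=\frac12$, they can be chosen so that the median of $\max_S|\langle l_S,Z\rangle|$ is $(\sqrt3/2-o(1))\sqrt p$, and by \eqref{eq:quantile} so is the mean.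
\end{example}

\section{The planted model}\label{sec:planted}

Call $(x_k)_{k\in[m]}$, $(\mathcal C_S)_{S\subseteq[m]}$ an \emph{$\eta$-extremal configuration} if it satisfies the hypotheses of Theorem~\ref{thm:codes} with the parameter $\eta$ but violates the conclusion. We must show that none exists when $\eta$ is small and $p$ is large.

Fix such a configuration. Adding vectors only increases the maximum, and since $|S|\le p-1$, for every $S$ there is a unit vector orthogonal to all $x_k$, $k\in S$. So we may assume that every $\mathcal C_S$ is nonempty and, repeating vectors, list the whole family as $(l_c)$ with labels $c=(S,i)$, $S\subseteq[m]$, $1\le i\le n_0=\lfloor e^{\eta p}\rfloor$. Put $\lambda_c=\sqrt p\,l_c$ and $W=\max_c\langle l_c,Z\rangle$, so that $\mathbb EW>(t-\eta)\sqrt p$.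

What should such a family look like from a typical point $Z$? Let $c^*(Z)$ be the first label, in a fixed order, at which the maximum is attained. Then $Z=t\lambda_{c^*}+{}$remainder, where the remainder has squared norm about $(1-t^2)p=p/4$. The ball of radius $\frac12\sqrt p$ has $2^{-p}$ times the volume of the ball of radius $\sqrt p$, and there are about $2^p$ labels. So there is no room to spare: the labels must be used nearly uniformly, and the remainder must be spread out like $\frac12g$ with $g$ standard normal. Relative entropy makes this precise. We consider two laws for a pair $(c,Z)$.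
\begin{itemize}
\item Under $\mathsf P$: $Z\sim\mathcal N(0,I_p)$ and $c=c^*(Z)$.
\item Under $\mathsf R$ (the \emph{planted model}): $c$ is uniform on all $2^mn_0$ labels and $Z=t\lambda_c+\frac12g$ with $g\sim\mathcal N(0,I_p)$ independent of $c$.
\end{itemize}
We regard $S$, $\lambda=\lambda_c$ and $g=2(Z-t\lambda)$ as functions of the pair $(c,Z)$, defined under both laws. Under $\mathsf P$ we know the law of $Z$ exactly. Under $\mathsf R$ we know that $S$ is a uniform subset of $[m]$ and that $g$ is standard normal and independent of $c$. Under both,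
\begin{equation}\label{eq:structure}
Z=t\lambda+\tfrac12g,\qquad\|\lambda\|^2=p,\qquad\langle x_k,\lambda\rangle=0\quad(k\in S).
\end{equation}

Recall that for laws $\mathsf P\ll\mathsf R$ the relative entropy is $\mathrm{KL}(\mathsf P\|\mathsf R)=\mathbb E_{\mathsf P}\log(d\mathsf P/d\mathsf R)\ge0$. Jensen's inequality on an event $E$ and on its complement shows that, with $a=\mathsf P(E)$ and $r=\mathsf R(E)$,
\begin{equation}\label{eq:dp}
\mathrm{KL}(\mathsf P\|\mathsf R)\ge a\log\frac ar+(1-a)\log\frac{1-a}{1-r}\ge a\log\frac1r-\log2 ,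
\end{equation}
where the last step uses $a\log a+(1-a)\log(1-a)\ge-\log2$ and $\log\frac1{1-r}\ge0$.

\begin{lemma}[Transfer]\label{lem:transfer}
Let $0<\eta\le0.01$. For an $\eta$-extremal configuration, $m\ge0.9p$ and $\mathrm{KL}(\mathsf P\|\mathsf R)\le5\eta p$. Consequently, for every event $E$ and $b>0$,
\[
\mathsf R(E)\le e^{-bp}\quad\text{implies}\quad\mathsf P(E)\le\frac{5\eta}{b}+\frac{\log2}{bp}.
\]
\end{lemma}

\begin{proof}
Let $\phi_p$ be the standard normal density on $\mathbb R^p$. With respect to counting measure times Lebesgue measure, $\mathsf P$ has density $\phi_p(z)1\{c=c^*(z)\}$ and $\mathsf R$ has density $(2^mn_0)^{-1}2^p\phi_p(2(z-t\lambda_c))$. Therefore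
\[
\mathrm{KL}(\mathsf P\|\mathsf R)=(m-p)\log2+\log n_0-\tfrac12\mathbb E\|Z\|^2+2\,\mathbb E\|Z-t\lambda_{c^*}\|^2 .
\]
Since $\langle Z,\lambda_{c^*}\rangle=\sqrt p\,W$ and $t^2=\frac34$,
\[
\mathbb E\|Z-t\lambda_{c^*}\|^2=p+t^2p-2t\sqrt p\,\mathbb EW\le p-t^2p+2t\eta p=\tfrac p4+\sqrt3\,\eta p .
\]
With $\log n_0\le\eta p$ we obtain $0\le\mathrm{KL}(\mathsf P\|\mathsf R)\le(m-p)\log2+(1+2\sqrt3)\eta p$. As $m\le p$, the relative entropy is at most $5\eta p$, and $m\ge p-(1+2\sqrt3)\eta p/\log2\ge p-6.5\eta p\ge0.9p$. The last claim is \eqref{eq:dp}.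
\end{proof}

This is the only place where extremality and the bound $|\mathcal C_S|\le e^{\eta p}$ enter. Without the latter, $\mathcal C_\emptyset$ alone could be an unstructured set of $2^p$ vectors. From now on we may combine two kinds of events: those that are likely for a standard normal $Z$, and those that fail with exponentially small probability in the planted model. Under $\mathsf P$ both kinds hold at once, and every argument below derives a contradiction from such a combination and \eqref{eq:structure}.

\section{Orthonormal constraints}\label{sec:ortho}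

Let $x_k=e_k$, $k\in[m]$. Then $\lambda_k=0$ and $Z_k=\frac12g_k$ for $k\in S$. Count the coordinates of $Z$ that fall into a short window around $0$. A standard normal vector puts the fraction $\varphi(0)\times{}$(width) of its coordinates there. In the planted model half of the coordinates are distributed as $\frac12N$, whose density at $0$ is $2\varphi(0)$; they alone use up the whole allowance $\frac12\cdot2\varphi(0)=\varphi(0)$. The other half contributes a further positive amount, which is too much. This exact balance is the equality $\sqrt{1-t^2}=\frac12$ meeting the fact that $k\in S$ with probability $\frac12$.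

We use a Lipschitz window. For $0<w\le\frac12$ let
\[
\psi(x)=(1-|x|/w)_+,\qquad\bar\psi(\Delta)=\mathbb E\,\psi(\tfrac12N+\Delta).
\]
The function $\psi$ is $\frac1w$-Lipschitz with values in $[0,1]$, $\int\psi=w$, and $\int x^2\psi(x)\,dx=2(\frac{w^3}3-\frac{w^3}4)=\frac{w^3}6$.

\begin{lemma}\label{lem:window}
For $a\in\mathbb R$, $y\ge0$ and $|\Delta|\le y$,
\[
\mathbb E\,\psi(N-a)\le\varphi(0)w,\qquad 2\varphi(0)\Big(w-\frac{w^3}3\Big)\le\bar\psi(0)\le w,\qquad\bar\psi(\Delta)\ge2w\varphi(2y+1).
\]
\end{lemma}

\begin{proof}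
The first bound is $\int\psi(x)\varphi(x+a)\,dx\le\varphi(0)w$. The variable $\frac12N+\Delta$ has density $2\varphi(2(x-\Delta))$. For $\Delta=0$ use $\varphi(0)(1-2x^2)\le\varphi(2x)\le\varphi(0)$ and $2\varphi(0)<1$. On the support of $\psi$ we have $2|x-\Delta|\le2w+2y\le2y+1$, which gives the last bound.
\end{proof}

\begin{proposition}\label{prop:ortho}
If $\eta$ is small enough and $p$ is large enough, there is no $\eta$-extremal configuration with $x_k=e_k$, $k\in[m]$.
\end{proposition}

\begin{proof}
Suppose there is one. Take $w=e^{-25/4}$, so that $\varphi(0)w^2=\varphi(5)$, and $\xi=w\varphi(5)/20$. Let $\Psi(z)=\sum_{k\le m}\psi(z_k)$ and consider three events.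
\begin{itemize}
\item[(a)] $\Psi(Z)\le m(\varphi(0)w+\xi)$. By Lemma~\ref{lem:window} and Hoeffding's inequality this fails with $\mathsf P$-probability at most $e^{-2\xi^2m}$.
\item[(b)] $|S|\ge(\frac12-\xi)m$ and $|[m]\setminus S|\ge(\frac12-\xi)m$. This fails with $\mathsf R$-probability at most $2e^{-2\xi^2m}$.
\item[(c)] $\Psi(Z)\ge\sum_{k\le m}\bar\psi(t\lambda_k)-\xi m$. Given $c$, under $\mathsf R$ the terms $\psi(Z_k)$ are independent with means $\bar\psi(t\lambda_k)$, so this fails with $\mathsf R$-probability at most $e^{-2\xi^2m}$.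
\end{itemize}
Since $m\ge0.9p$, Lemma~\ref{lem:transfer} shows that all three hold with positive $\mathsf P$-probability once $\eta$ is small compared with $\xi^2$ and $p$ is large. Because $\|t\lambda\|^2=\frac34p$, at most $\frac3{16}p\le0.21m$ coordinates have $|t\lambda_k|>2$; by (b), at least $m/4$ indices $k\in[m]\setminus S$ have $|t\lambda_k|\le2$. For $k\in S$ we have $\lambda_k=0$. Now (a), (b), (c) and Lemma~\ref{lem:window} give
\[
\varphi(0)\Big(w-\frac{w^3}3\Big)-\xi w+\frac14\cdot2w\varphi(5)-\xi\le\varphi(0)w+\xi ,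
\]
that is $w\varphi(5)(\frac12-\frac13)\le3\xi=\frac3{20}w\varphi(5)$, which is false.
\end{proof}

The window must be short because the loss from the curvature of the density at $0$ is of order $w^3$, while the surplus from $[m]\setminus S$ is of order $w$.

\section{Plan of the proof and choice of constants}\label{sec:plan}

For a subspace $F\subseteq\mathbb R^p$ and $T\subseteq[m]$ put
\[
r_k(F)=\|\Pi_F^\perp x_k\|=\mathrm{dist}(x_k,F),\qquad V_T=\mathrm{span}\{x_k:k\in T\}.
\]
For general $x_k$ the window statistic $\sum_k\psi(\langle x_k,Z\rangle/\|x_k\|)$ need not concentrate; by \eqref{eq:sum} it does if $\sum_kx_kx_k^T/\|x_k\|^2$ has small norm. So the argument of Section~\ref{sec:ortho} no longer gives a contradiction. It gives a structural statement: many of the $x_k$ share a direction. The proof exploits this in four steps.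

\emph{Step 1} (Lemma~\ref{lem:spectral}). The statement survives projecting out a subspace $F$ of dimension $d$. The window then has to be centered at a point that depends on the unknown vector $\Pi_F\lambda$, and a union bound over its possible positions costs $\exp(O(d\log(ep/d)))$. The result is a direction that carries a share $1/(C_0d\log(ep/d))$ of the normalized residuals.

\emph{Step 2} (Lemma~\ref{lem:greedy}). Start from $V_T$ with $|T|=s\approx\varepsilon_0p$ and adjoin shared directions one at a time, up to dimension $\varepsilon_1p$. The shares add up to a multiple of $\int_{\varepsilon_0}^{\varepsilon_1}dx/(x\log(e/x))$, which tends to infinity as $\varepsilon_0\to0$. Hence most residuals shrink by any prescribed factor $e^{-D/2}$. With a cost $d\log^2(ep/d)$ in Step 1 the integral would converge and this step would fail.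

\emph{Step 3} (Lemmas~\ref{lem:spread} and~\ref{lem:random}). That most $x_k$ are close to a low-dimensional space $F'$ is no contradiction: a basis may cluster around a line. We show that the span of a random $s$-subset $T'$ approximates a typical $x_k$ as well as $F'$ does, up to a factor $C_1$ that does not depend on $\varepsilon_0$. Choosing $D$ with $C_1e^{-D/2}=\frac12$, and only then $\varepsilon_0$, we find that $x_k$ is twice as close to $V_{T'}$ as to $V_T$ with probability above $\frac12$.

\emph{Step 4} (Section~\ref{sec:exchange}). If $T$ is random as well, the roles of $T$ and $T'$ can be exchanged, which forces $\mathrm{dist}(x_k,V_{T'})=0$ for some $k\notin T'$.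

The constants are absolute and are fixed in the following order.
\begin{itemize}
\item[(C1)] \emph{Window (Step 1).} $\omega=\varphi(37)$, $w=e^{-37^2/4}$, so $\varphi(0)w^2=\omega$; $\xi=w\omega/20$; $\zeta=\xi w$; $J\in\mathbb N$ with $\mathbb P(|N|\ge J\zeta-w)\le\xi/100$; $C_0=2(2+\log(2J+1))/(\xi w)^2$.
\item[(C2)] \emph{Exceptional fractions and thresholds (Step 3).} $\delta=\frac1{20}$; $\tau\in(0,0.01)$ so small that $\tau'=900\tau$ satisfies $\tau'\le\delta/2$ and $\tau'\log(e/\tau')\le\delta/200$; $B>1$ with $\mathbb P(|N|>B-1)\le\tau/100$; $\Theta=800B^2/\delta$; $\theta=\Theta/\delta$.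
\item[(C3)] \emph{Upper dimension.} $\varepsilon_1\in(0,\frac14)$ with $\varepsilon_1\log(2e/\varepsilon_1)\le\tau/200$; $\Lambda=1/\varepsilon_1$; $C_1=\sqrt\theta+1+\sqrt\Lambda$; $D=2\log(2C_1)$.
\item[(C4)] \emph{Lower dimension.} $0<\varepsilon_0\le\min(\varepsilon_1/4,\,0.001)$ with $\displaystyle\frac\tau{C_0}\log\frac{\log(e/(2\varepsilon_0))}{\log(e/\varepsilon_1)}>D+1$.
\item[(C5)] $b=\min\{\delta\varepsilon_0/200,\ \xi^2\tau,\ \tau^2\varepsilon_1/9\}$, $\eta=b/1000$, $p_0=\lceil700/b\rceil$.
\end{itemize}

\emph{From here to the end of Section~\ref{sec:exchange} we assume that $p\ge p_0$ and that an $\eta$-extremal configuration is given.} Put $s=\lceil\varepsilon_0p\rceil$. Since $bp\ge700$, each of the numbers $\delta\varepsilon_0p/200$ and $\xi^2\tau p$ is at least $700$. Hence $s\le2\varepsilon_0p\le\varepsilon_1p/2$, $\varepsilon_1p+1\le p$, and, as $0.9p\le m\le p$, also $s/m<0.01$ and $s+1\le m$. Lemma~\ref{lem:transfer} takes the form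
\begin{equation}\label{eq:tr}
\mathsf R(E)\le e^{-bp}\quad\text{implies}\quad\mathsf P(E)\le0.005+\tfrac{\log2}{700}<0.01 .
\end{equation}
All subspaces and index sets named $F,F',F'',G,I,T,\mathcal I$ below are deterministic: they depend on the $x_k$ but not on $(c,Z)$.

\section{A shared direction modulo a subspace}\label{sec:spectral}

\begin{lemma}\label{lem:spectral}
Let $F$ be a subspace of dimension $d$, $\varepsilon_0p\le d\le\varepsilon_1p$. Let $I\subseteq[m]$, $|I|\ge\tau m$, with $r_k(F)>0$ for $k\in I$. Put $u_k=\Pi_F^\perp x_k/r_k(F)$ and $\Gamma=\sum_{k\in I}u_ku_k^T$. Then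
\[
\|\Gamma\|\ge\frac{|I|}{C_0\,d\log(ep/d)} .
\]
\end{lemma}

\begin{proof}
Suppose not. Then
\begin{equation}\label{eq:contra}
|I|/\|\Gamma\|>C_0\,d\log(ep/d)\ge C_0\varepsilon_0p .
\end{equation}

\emph{The shifted statistic.} For $h\in F$ let $\mu_k(h)=-t\langle\Pi_Fx_k,h\rangle/r_k(F)$, and let $h_*=\Pi_F\lambda$. From $\langle x_k,\lambda\rangle=r_k(F)\langle u_k,\lambda\rangle+\langle\Pi_Fx_k,h_*\rangle$ and \eqref{eq:structure} we get, for $k\in I$,
\begin{equation}\label{eq:delta}
\langle u_k,Z\rangle-\mu_k(h_*)=\tfrac12\langle u_k,g\rangle+\Delta_k,\qquad\Delta_k=\frac{t\langle x_k,\lambda\rangle}{r_k(F)},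
\end{equation}
where $\Delta_k$ depends only on $c$ and vanishes for $k\in S$. Thus $\langle u_k,Z\rangle$ plays the role of the coordinate $Z_k$, but the window must be centered at $\mu_k(h_*)$. Put
\[
\Psi(z,h)=\sum_{k\in I}\psi(\langle u_k,z\rangle-\mu_k(h)),\qquad\Xi(h)=\{k\in I:|\mu_k(h)|>10\}.
\]
Two points differ from Section~\ref{sec:ortho}. Under $\mathsf P$ the center $h_*$ depends on $Z$ in an unknown way, so the upper bound on $\Psi(Z,h)$ must hold for all $h\in F$ at once. And the norm of $\lambda$ no longer bounds the $\Delta_k$, $k\notin S$; Lemma~\ref{lem:levelsets} will.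

\emph{The events.}
\begin{itemize}
\item[(E1)] At most $|I|/100$ indices $k\in I$ have $|\langle u_k,Z\rangle|>5$. By Markov's inequality this fails with $\mathsf P$-probability at most $100\,\mathbb P(|N|>5)\le200e^{-12.5}<0.01$.
\item[(E2)] At most $|I|/100$ indices $k\in I$ have $|\langle u_k,g\rangle|>5$. The function $\chi(x)=\min(1,(|x|-4)_+)$ is $1$-Lipschitz, dominates $1\{|x|>5\}$, and $\mathbb E\chi(N)\le2e^{-8}<10^{-3}$. By \eqref{eq:sum} with $y=0.009|I|$ and \eqref{eq:contra}, the $\mathsf R$-probability of failure is at most $\exp(-\frac12(0.009)^2C_0\varepsilon_0p)\le e^{-\varepsilon_0p}$, because $0.009>\xi w$ and $\frac12(\xi w)^2C_0\ge2$.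
\item[(E3)] $|S\cap I|$ and $|I\setminus S|$ are at least $(\frac12-\xi)|I|$. The $\mathsf R$-probability of failure is at most $2e^{-2\xi^2\tau m}\le2e^{-1.8\xi^2\tau p}\le e^{-\xi^2\tau p}$.
\item[(E4)] Every $h\in F$ with $|\Xi(h)|\ge|I|/10$ has $|S\cap\Xi(h)|>|\Xi(h)|/4$. By Lemma~\ref{lem:levelsets} with $x=\varepsilon_1p$ and (C3), the $\mathsf R$-probability of failure is at most $\exp(\frac{\tau p}{200}-\frac{0.9\tau p}{80})\le e^{-0.006\tau p}$.
\item[(E5)] $\Psi(Z,h_*)\ge\sum_{k\in I}\bar\psi(\Delta_k)-\xi|I|$. Given $c$, by \eqref{eq:delta} the left side is a sum of $\frac1{2w}$-Lipschitz functions of the $\langle u_k,g\rangle$, with $\mathsf R$-mean $\sum_k\bar\psi(\Delta_k)$. By \eqref{eq:sum} and \eqref{eq:contra} the $\mathsf R$-probability of failure is at most $\exp(-2\xi^2w^2C_0\varepsilon_0p)\le e^{-\varepsilon_0p}$.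
\item[(E6)] $\Psi(Z,h)\le|I|(\varphi(0)w+3\xi)$ for all $h\in F$.
\end{itemize}

\emph{(E6) fails with $\mathsf P$-probability at most $0.02$.} We discretize $F$ by the at most $(2J+1)p$ hyperplanes $\{\mu_k=j\zeta\}$, $|j|\le J$, $k\in I$, $\mu_k\not\equiv0$, and choose a point $h_i$ in each region. The number of regions is at most
\[
\Big(\frac{e(2J+1)p}{d}\Big)^d\le\exp\big((1+\log(2J+1))\,d\log(ep/d)\big).
\]
Let $h$ lie in the closure of the region of $h_i$. On a region each $\mu_k\not\equiv0$ stays in one interval $(j\zeta,(j+1)\zeta)$, $-J\le j<J$, or stays outside $[-J\zeta,J\zeta]$. So for each $k\in I$ either $|\mu_k(h)-\mu_k(h_i)|\le\zeta$ or $|\mu_k(h)|\ge J\zeta$. In the first case the $k$th terms of $\Psi(z,h)$ and $\Psi(z,h_i)$ differ by at most $\zeta/w=\xi$. In the second case the $k$th term of $\Psi(z,h)$ is at most $1$ and vanishes unless $|\langle u_k,z\rangle|\ge J\zeta-w$. Therefore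
\[
\Psi(Z,h)\le\Psi(Z,h_i)+\xi|I|+\#\{k\in I:|\langle u_k,Z\rangle|\ge J\zeta-w\}.
\]
By the choice of $J$ and Markov's inequality, the last count exceeds $\xi|I|$ with probability at most $0.01$. For fixed $i$, Lemma~\ref{lem:window} gives $\mathbb E\Psi(Z,h_i)\le|I|\varphi(0)w$, and \eqref{eq:sum}, \eqref{eq:contra} and the value of $C_0$ give
\[
\mathsf P\big(\Psi(Z,h_i)>|I|(\varphi(0)w+\xi)\big)\le e^{-\frac12\xi^2w^2|I|/\|\Gamma\|}\le\exp\big(-(2+\log(2J+1))\,d\log(ep/d)\big).
\]
The union bound over $i$ is at most $e^{-d\log(ep/d)}\le e^{-\varepsilon_0p}\le0.01$.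

\emph{The contradiction.} The exponents $\varepsilon_0$, $\xi^2\tau$ and $0.006\tau$ are at least $b$, so by \eqref{eq:tr} each of (E2)--(E5) fails with $\mathsf P$-probability below $0.01$. Hence (E1)--(E6) hold together with $\mathsf P$-probability at least $0.93$; fix a pair $(c,Z)$ for which they hold. Call $k\in I$ \emph{tame} if $|\langle u_k,Z\rangle|\le5$ and $|\langle u_k,g\rangle|\le5$; all but $0.02|I|$ indices are tame. For tame $k\in S$, \eqref{eq:delta} gives $|\mu_k(h_*)|\le7.5$, so $|S\cap\Xi(h_*)|\le0.02|I|<|I|/40$. By (E4) this forces $|\Xi(h_*)|<|I|/10$. For tame $k\notin\Xi(h_*)$, \eqref{eq:delta} gives $|\Delta_k|\le5+10+2.5<18$. By (E3), at least $(\frac12-\xi-0.12)|I|\ge|I|/3$ indices $k\in I\setminus S$ have $|\Delta_k|\le18$. Now (E3), (E5), (E6) and Lemma~\ref{lem:window} with $y=18$ give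
\[
\varphi(0)\Big(w-\frac{w^3}3\Big)-\xi w+\frac13\cdot2w\omega-\xi\le\frac{\Psi(Z,h_*)}{|I|}\le\varphi(0)w+3\xi .
\]
Since $\varphi(0)w^2=\omega$, this says $\frac13w\omega\le\xi w+4\xi\le5\xi=\frac14w\omega$, which is false.
\end{proof}

The lower bound $d\ge\varepsilon_0p$ made the failure probabilities of (E2) and (E5) exponentially small in $p$, as \eqref{eq:tr} requires; the upper bound $d\le\varepsilon_1p$ was needed for (E4).

\section{Greedy approximation}\label{sec:greedy}

\begin{lemma}\label{lem:greedy}
For every $T\subseteq[m]$ with $|T|=s$ there is a subspace $F'\supseteq V_T$ with $\dim F'\le\varepsilon_1p$ such that all but at most $\tau m$ of the indices $k\in[m]\setminus T$ satisfy $r_k(F')\le e^{-D/2}r_k(V_T)$.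
\end{lemma}

\begin{proof}
We enlarge the subspace one dimension at a time and keep a set $I_i$ of indices whose residual has not yet shrunk enough. Retiring the others ensures that the new direction is spent on those that still need it. Put $F_0=V_T$ and $I_0=[m]\setminus T$. By linear independence, $\dim F_0=s$ and $x_k\notin F_0$ for $k\in I_0$.

Suppose $F_i$ has dimension $d_i=s+i\le\varepsilon_1p$, and $I_i\subseteq I_0$ has $|I_i|\ge\tau m$ and $x_k\notin F_i$ for $k\in I_i$. Let $u_k=\Pi_{F_i}^\perp x_k/r_k(F_i)$ for $k\in I_i$, let $v\in F_i^\perp$ be a unit eigenvector of $\Gamma_i=\sum_{k\in I_i}u_ku_k^T$ for its largest eigenvalue, and put $q_k(i)=\langle u_k,v\rangle^2\in[0,1]$ and $F_{i+1}=F_i\oplus\mathbb Rv$. Then $r_k(F_{i+1})^2=r_k(F_i)^2(1-q_k(i))$ for $k\in I_i$. Let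
\[
I_{i+1}=\Big\{k\in I_i:\ \sum_{j\le i}q_k(j)<D,\ x_k\notin F_{i+1}\Big\}.
\]
If $k\in I_i\setminus I_{i+1}$, then either $r_k(F_{i+1})=0$ or $r_k(F_{i+1})^2=r_k(F_0)^2\prod_{j\le i}(1-q_k(j))\le e^{-D}r_k(F_0)^2$. As $r_k$ does not increase when the subspace grows, every $k\in I_0\setminus I_i$ satisfies $r_k(F_i)\le e^{-D/2}r_k(F_0)$. So it suffices to find $i$ with $d_i\le\varepsilon_1p$ and $|I_i|<\tau m$; then $F'=F_i$ for the first such $i$.

Suppose instead that $|I_i|\ge\tau m$ for all $i$ with $d_i\le\varepsilon_1p$. We count $\sum_i\sum_{k\in I_i}q_k(i)$ in two ways. Each $k$ contributes less than $D$ before the last step in which it takes part and at most $1$ in that step, so the sum is at most $m(D+1)$. On the other hand, Lemma~\ref{lem:spectral} gives $\sum_{k\in I_i}q_k(i)=\|\Gamma_i\|\ge\tau m/(C_0d_i\log(ep/d_i))$. The function $x\log(ep/x)$ increases on $(0,p]$, and $-\log\log(ep/x)$ is a primitive of its reciprocal. Hence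
\[
D+1\ge\frac\tau{C_0}\sum_{d=s}^{\lfloor\varepsilon_1p\rfloor}\frac1{d\log(ep/d)}\ge\frac\tau{C_0}\int_s^{\varepsilon_1p}\frac{dx}{x\log(ep/x)}=\frac\tau{C_0}\log\frac{\log(ep/s)}{\log(e/\varepsilon_1)} .
\]
Since $ep/s\ge e/(2\varepsilon_0)$, this contradicts (C4).
\end{proof}

\section{Random subfamilies approximate as well as $F'$}\label{sec:random}

Fix $T$ with $|T|=s$ and $F'$ as in Lemma~\ref{lem:greedy}, and let
\[
\mathcal I=\{k\in[m]\setminus T:\ r_k(F')\le e^{-D/2}r_k(V_T)\},\qquad|[m]\setminus\mathcal I|\le\tau m+s .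
\]
For $k\in\mathcal I$ put $\rho_k=e^{-D/2}r_k(V_T)$, which is positive by linear independence. On the scale $\rho_k$, the vector $x_k$ has a component in $F'$ of arbitrary size and a component $b_k'=\Pi_{F'}^\perp x_k/\rho_k$ of norm at most $1$.

Both for concentration and for adding up errors we need the small components to be spread out, so we move their dominant directions into the subspace. Let $G\subseteq F'^\perp$ be spanned by the eigenvectors of $\sum_{k\in\mathcal I}b_k'b_k'^T$ with eigenvalue greater than $\Lambda$. The trace is at most $m$, so $\dim G\le m/\Lambda\le\varepsilon_1p$. Let $F''=F'\oplus G$, so $\dim F''\le2\varepsilon_1p$, and for $k\in\mathcal I$ put $a_k=\Pi_{F''}x_k/\rho_k$ and $b_k=\Pi_{F''}^\perp x_k/\rho_k=\Pi_G^\perp b_k'$. Then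
\begin{equation}\label{eq:ab}
x_k/\rho_k=a_k+b_k,\qquad a_k\in F'',\qquad\|b_k\|\le1,\qquad\Big\|\sum_{k\in\mathcal I}b_kb_k^T\Big\|\le\Lambda .
\end{equation}

We want to approximate $a_k$ by a combination of $s$ other random $a_j$ with bounded coefficients. The dimension of $F''$ may be far larger than $s$, so this can only work if a random sample of the $a_j$ is long in few directions. The next lemma shows that it is. The reason: $\lambda$ has bounded inner product with most $a_k$, so $\lambda$ is short along the directions in which the sample is long. There $Z$ would look like $\frac12g$, half as long as a standard normal vector.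

Let $s^+=s+1$, let $T^+$ be a uniform $s^+$-subset of $[m]$ independent of $(c,Z)$, and $\mathcal T=T^+\cap\mathcal I$. For $U\subseteq\mathcal I$ let $\Gamma^U=\sum_{k\in U}a_ka_k^T$. Call $T^+$ \emph{spread} if $\Gamma^{\mathcal T}$ has at least $\delta s^+$ eigenvalues $\ge\Theta$, counted with multiplicity.

\begin{lemma}\label{lem:spread}
The set $T^+$ is spread with probability at most $0.06$.
\end{lemma}

\begin{proof}
\emph{Most $\langle a_k,\lambda\rangle$ are bounded.} For $h\in F''$ let $\Xi(h)=\{k\in\mathcal I:|\langle a_k,h\rangle|>2B\}$, and put $\Xi_*=\Xi(\Pi_{F''}\lambda)=\{k\in\mathcal I:|\langle a_k,\lambda\rangle|>2B\}$.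
\begin{itemize}
\item[(H1)] At most $\tau m$ indices $k\in\mathcal I$ have $|\langle b_k,Z\rangle|>B$. Each $\langle b_k,Z\rangle$ is centered normal with variance at most $1$, so the expected count is at most $\tau m/100$, and the $\mathsf P$-probability of failure is at most $0.01$.
\item[(H2)] At most $\tau m$ indices $k\in\mathcal I$ have $|\langle b_k,g\rangle|>B$. The function $\min(1,(|x|-B+1)_+)$ is $1$-Lipschitz, dominates $1\{|x|>B\}$, and has $\mathsf R$-mean at most $\tau/100$ at each $\langle b_k,g\rangle$. By \eqref{eq:sum} and \eqref{eq:ab}, the $\mathsf R$-probability of failure is at most $\exp(-(0.99\tau m)^2/(2m\Lambda))\le e^{-\tau^2\varepsilon_1p/9}$.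
\item[(H3)] Every $h\in F''$ with $|\Xi(h)|\ge9\tau m$ has $|S\cap\Xi(h)|>|\Xi(h)|/4$. By Lemma~\ref{lem:levelsets} with $x=2\varepsilon_1p$ and (C3), the $\mathsf R$-probability of failure is at most $\exp(2\varepsilon_1p\log(e/\varepsilon_1)-\frac98\tau m)\le\exp(\frac{\tau p}{100}-\tau p)$.
\end{itemize}
Assume (H1)--(H3). Since $t\lambda=Z-\frac12g$, all but $2\tau m$ indices $k\in\mathcal I$ satisfy $|\langle b_k,\lambda\rangle|\le\frac{3B}{2t}<2B$. For $k\in S\cap\mathcal I$, \eqref{eq:structure} and \eqref{eq:ab} give $\langle a_k,\lambda\rangle=-\langle b_k,\lambda\rangle$. So $|S\cap\Xi_*|\le2\tau m<\frac94\tau m$, and (H3) forces $|\Xi_*|<9\tau m$.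
\begin{itemize}
\item[(H4)] $|\Xi_*|\ge9\tau m$ or $|T^+\cap\Xi_*|\le\tau's^+$. Given $(c,Z)$ with $|\Xi_*|<9\tau m$, the mean of $|T^+\cap\Xi_*|$ is below $9\tau s^+$, so this fails with probability at most $9\tau/\tau'=0.01$.
\end{itemize}

\emph{The test subspaces.} We would like to test the length of $Z$ on a top eigenspace of $\Gamma^U$ with $U=\mathcal T\setminus\Xi_*$. This $U$ depends on $c$, so we treat all its possible values. Fix a spread value of $T^+$, and call $U\subseteq\mathcal T$ \emph{admissible} if $|\mathcal T\setminus U|\le\tau's^+$. By \eqref{eq:binom} and (C2) there are at most $(e/\tau')^{\tau's^+}\le e^{0.005\delta s^+}$ admissible sets. Let $V$ be the span of the eigenvectors of $\Gamma^{\mathcal T}$ with eigenvalue $\ge\Theta$. The vectors $z\in V$ orthogonal to all $a_k$, $k\in\mathcal T\setminus U$, form a space of dimension at least $(\delta-\tau')s^+\ge\delta s^+/2$, on which $z^T\Gamma^Uz=z^T\Gamma^{\mathcal T}z\ge\Theta\|z\|^2$. By the Courant--Fischer min-max principle, $\Gamma^U$ has at least $d_1=\lceil\delta s^+/2\rceil$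 eigenvalues $\ge\Theta$. Let $E_U$ be the span of $d_1$ corresponding orthonormal eigenvectors; it depends only on $U$.
\begin{itemize}
\item[(H5)] If $T^+$ is spread, $\|\Pi_{E_U}g\|\le1.2\sqrt{d_1}$ for all admissible $U$. Fix $T^+$. Since $\mathbb E_{\mathsf R}\|\Pi_{E_U}g\|\le\sqrt{d_1}$, \eqref{eq:conc} bounds the $\mathsf R$-probability of failure by $e^{0.005\delta s^+-0.02d_1}\le e^{-0.005\delta s^+}\le e^{-\delta\varepsilon_0p/200}$.
\item[(H6)] If $T^+$ is spread, $\|\Pi_{E_U}Z\|>0.7\sqrt{d_1}$ for all admissible $U$. For $0<a<1$, Chernoff's bound $\mathbb P(\chi^2_{d_1}\le ad_1)\le e^{uad_1}(1+2u)^{-d_1/2}$ with $1+2u=1/a$ equals $\exp(-\frac{d_1}2(a-1-\log a))$, which for $a=0.49$ is at most $e^{-0.1d_1}$. For fixed $T^+$ the $\mathsf P$-probability of failure is at most $e^{0.005\delta s^+-0.1d_1}\le e^{-0.045\delta s^+}\le0.01$.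
\end{itemize}

\emph{Conclusion.} Apply \eqref{eq:tr} to (H2), (H3) and, for each fixed value of $T^+$, to (H5); the exponents are at least $b$. Under the product of $\mathsf P$ and the law of $T^+$, the probability that one of (H1)--(H6) fails is at most $0.06$. It remains to see that (H1)--(H6) cannot all hold when $T^+$ is spread. If they do, then $|\Xi_*|<9\tau m$, and $U=\mathcal T\setminus\Xi_*$ is admissible by (H4). Since $\Gamma^U$ is positive semidefinite with eigenvalues $\ge\Theta$ on $E_U$,
\[
\Theta\|\Pi_{E_U}\lambda\|^2\le\lambda^T\Gamma^U\lambda=\sum_{k\in U}\langle a_k,\lambda\rangle^2\le4B^2s^+\le8B^2d_1/\delta .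
\]
With $\Theta=800B^2/\delta$ this gives $\|\Pi_{E_U}\lambda\|\le0.1\sqrt{d_1}$, and (H5) yields $\|\Pi_{E_U}Z\|\le(0.1t+0.6)\sqrt{d_1}<0.7\sqrt{d_1}$, contrary to (H6).
\end{proof}

When the sample is long in few directions, a typical member is well predicted from the others. Ridge regression measures this while controlling the coefficients, which matters because the coefficients multiply the errors $b_j$.

\begin{lemma}\label{lem:random}
Fix $T\subseteq[m]$ with $|T|=s$. Let $T'$ be a uniform $s$-subset of $[m]$ and $k$ uniform on $[m]\setminus T'$. Then with probability at least $0.7$,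
\[
k\notin T\qquad\text{and}\qquad r_k(V_{T'})\le\tfrac12\,r_k(V_T).
\]
\end{lemma}

\begin{proof}
Generate $(T',k)$ by taking $k$ uniform in $T^+$ and $T'=T^+\setminus\{k\}$; this gives the uniform law on pairs with $k\notin T'$, as required. For $j\in\mathcal T$ define the leverage $\mathrm{lev}_j=a_j^T(\theta I+\Gamma^{\mathcal T})^{-1}a_j$. Suppose $T^+$ is not spread. The matrix $\Gamma^{\mathcal T}$ has at most $s^+$ nonzero eigenvalues $\gamma$, fewer than $\delta s^+$ of which are $\ge\Theta$. Hence
\[
\sum_{j\in\mathcal T}\mathrm{lev}_j=\mathrm{tr}\big((\theta I+\Gamma^{\mathcal T})^{-1}\Gamma^{\mathcal T}\big)=\sum_\gamma\frac\gamma{\theta+\gamma}\le\delta s^++\frac\Theta\theta s^+=2\delta s^+ ,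
\]
and at most $4\delta s^+=0.2s^+$ indices have leverage above $\frac12$. Since $k$ is uniform on $[m]$, it misses $\mathcal I$ with probability at most $\tau+s/m\le0.02$. By Lemma~\ref{lem:spread}, with probability at least $1-0.06-0.2-0.02\ge0.7$ we have $k\in\mathcal T$ and $\mathrm{lev}_k\le\frac12$. Assume this; then $k\in\mathcal I$, so $k\notin T$.

Let $U=\mathcal T\setminus\{k\}\subseteq T'$, $A=\theta I+\Gamma^U$, $y=A^{-1}a_k$ and $\nu=\langle a_k,y\rangle\ge0$. From $(A+a_ka_k^T)y=(1+\nu)a_k$ we get $\mathrm{lev}_k=\nu/(1+\nu)$, so $\nu\le1$. Put $\beta_j=\langle a_j,y\rangle$ for $j\in U$. Then $\sum_j\beta_ja_j=\Gamma^Uy=a_k-\theta y$, and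
\[
\frac1\theta\Big\|a_k-\sum_{j\in U}\beta_ja_j\Big\|^2+\|\beta\|^2=\theta\|y\|^2+y^T\Gamma^Uy=y^TAy=\nu\le1 .
\]
So $\|a_k-\sum_j\beta_ja_j\|\le\sqrt\theta$ and $\|\beta\|\le1$. A matrix with columns $b_j$, $j\in U$, has operator norm $\|\sum_{j\in U}b_jb_j^T\|^{1/2}\le\sqrt\Lambda$, so $\|\sum_j\beta_jb_j\|\le\sqrt\Lambda$. Using \eqref{eq:ab} and $U\subseteq T'$,
\[
r_k(V_{T'})\le\rho_k\Big\|\frac{x_k}{\rho_k}-\sum_{j\in U}\beta_j\frac{x_j}{\rho_j}\Big\|\le\rho_k\big(\sqrt\theta+1+\sqrt\Lambda\big)=C_1e^{-D/2}r_k(V_T)=\tfrac12r_k(V_T).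
\]
This is the claim.
\end{proof}

\section{The exchange argument}\label{sec:exchange}

\begin{proof}[Proof of Theorem~\ref{thm:codes}]
Let $\eta$ and $p_0$ be as in (C5), and suppose an $\eta$-extremal configuration exists for some $p\ge p_0$. Let $T,T'$ be independent uniform $s$-subsets of $[m]$ and $k$ uniform on $[m]\setminus T'$. Every triple $(T,T',k)$ with $k\notin T'$ has the same probability, so exchanging $T$ and $T'$ preserves the probability of any set of triples with $k\notin T\cup T'$. By Lemma~\ref{lem:random}, applied conditionally on $T$, the event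
\[
\{k\notin T\cup T',\ r_k(V_{T'})\le\tfrac12r_k(V_T)\}
\]
has probability at least $0.7$. So has the event with $T$ and $T'$ exchanged. As $0.7+0.7>1$, some triple lies in both, and for it $r_k(V_{T'})\le\frac12r_k(V_T)\le\frac14r_k(V_{T'})$. Thus $x_k\in V_{T'}$ with $k\notin T'$, contrary to linear independence.
\end{proof}

Linear independence entered only qualitatively: through $\dim V_T=s$, through $r_k(V_T)>0$ for $k\notin T$, and in the last line. Every inequality on the $x_k$ compares two distances of the same vector, which is why the conditioning of the design plays no role. In Example~\ref{ex:collinear} all distances $r_k(V_T)$ vanish, and the conclusion $x_k\in V_{T'}$ is true.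

\section{The limiting constant}\label{sec:remarks}

\begin{remark}
By \eqref{eq:quantile}, $K(X,\alpha,p)$ and $\mathbb EW(X)$ differ by at most a quantity depending only on $\alpha$. Hence
\[
\kappa^*=\limsup_{p\to\infty}\sup_XK(X,\alpha,p)/\sqrt p=\limsup_{p\to\infty}\sup_X\mathbb EW(X)/\sqrt p
\]
is the same for all $\alpha\in(0,1)$. Example~\ref{ex:ones} and Theorem~\ref{thm:main} give
\[
0.636\approx\sup_a\frac{\varphi(a)}{\sqrt{1-\Phi(a)}}\le\kappa^*\le\frac{\sqrt3}2-\eta .
\]
We do not determine $\kappa^*$.
\end{remark}

\begin{remark}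
The value $\sqrt3/2$ is missed even for exponentially small levels. If $\log(1/\alpha_p)\le\eta^2p/8$, then $\sqrt{2\log(1/\alpha_p)}\le\frac\eta2\sqrt p$, and Theorem~\ref{thm:main} gives $K(X,\alpha_p,p)\le(\frac{\sqrt3}2-\frac\eta2)\sqrt p+\sqrt{2\log p}$.
\end{remark}

\begin{thebibliography}{9}
\bibitem{posi} \emph{Valid Post-Selection Inference}, \texttt{http://www-stat.wharton.upenn.edu/\textasciitilde berkr/PoSI-submit.pdf}
\end{thebibliography}
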